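# Diamond-free, square-free graphs whose chromatic number outgrows any given function of the clique number

## Chromatic number that jumps at the last clique size

Throughout, $\chi$ is the chromatic number, $\omega$ the clique number, $C_j$ the cycle on $j$ vertices, and $K_4-e$ (the *diamond*) is $K_4$ with one edge removed. The cycle $C_4$ is the *square*.

**Theorem 1.** Let $n\ge 2$, $k\ge n$, $\ell\ge 4$ be integers. There is a finite graph $G=G_{n,k,\ell}$ such that

1. $G$ has no induced $K_4-e$ and no induced $C_j$ for $4\le j\le \ell$;
2. $\omega(G)=n$ and $\chi(G)=k$;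
3. for every $1\le m\le n-1$, every induced subgraph $G[X]$ with $\omega(G[X])\le m$ satisfies $\chi(G[X])\le 4m-1$.

**Theorem 2.** Let $\ell\ge 4$ and let $f:\{1,2,\dots\}\to\{1,2,\dots\}\cup\{\infty\}$ satisfy $f(1)=1$ and $f(n)\ge 4n-1$ for $n\ge 2$. There is a hereditary class $\mathcal C$ of graphs with no induced $K_4-e, C_4,\dots,C_\ell$ such that $\sup\{\chi(G): G\in\mathcal C,\ \omega(G)=n\}=f(n)$ for every $n\ge 1$.

The number $k$ in Theorem 1 is not bounded in terms of $n$. With $n=10$ and $k=10^{100}$, the theorem gives a graph that needs $10^{100}$ colours although every induced subgraph without a $K_{10}$ can be coloured with $4\cdot 9-1=35$ colours. All the difficulty of colouring $G$ sits at the very last clique size.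

Here is the question these theorems answer.

**Definition.** A class of graphs is *hereditary* if it is closed under taking induced subgraphs. A hereditary class $\mathcal C$ is *$\chi$-bounded* if there is a function $f:\mathbb N\to\mathbb N$ with $\chi(G)\le f(\omega(G))$ for every $G\in\mathcal C$, and *polynomially $\chi$-bounded* if $f$ can be taken to be a polynomial.

For example, forests are $\chi$-bounded by $f(x)=x$. The class of all graphs with no cycle of length at most $\ell$ is not $\chi$-bounded: its members have $\omega\le 2$, while by Erdős's classical theorem their chromatic numbers are unbounded. It is known that not every $\chi$-bounded class is polynomially $\chi$-bounded. The "List of Open Problems, MATRIX-IBS Workshop, Structural Graph Theory Downunder III" contains the following.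

**Conjecture 9.1.** Every hereditary $\chi$-bounded class of graphs containing no induced $C_4$ or $K_4-e$ is polynomially $\chi$-bounded.

**Corollary 3.** Conjecture 9.1 is false. It stays false if one also forbids induced $C_5,\dots,C_\ell$ for any fixed $\ell$.

**Proof of Theorem 2 from Theorem 1.** Let $\mathcal C$ consist of all induced subgraphs of the graphs $G_{n,f(n),\ell}$, $n\ge 2$ (allowed, since $f(n)\ge 4n-1\ge n$). If $f(n)=\infty$, use all $G_{n,k,\ell}$ with $k\ge n$ instead. The class is hereditary and has none of the forbidden induced subgraphs.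

Let $F\in\mathcal C$ with $\omega(F)=m\ge 2$, say $F$ is induced in $G_{n,k,\ell}$. Then $m\le n$. If $m=n$, then $\chi(F)\le k\le f(m)$. If $m<n$, then property 3 gives $\chi(F)\le 4m-1\le f(m)$. So the supremum at $m$ is at most $f(m)$. It equals $f(m)$, because $G_{m,f(m),\ell}$ (or all the graphs $G_{m,k,\ell}$, $k\ge m$, if $f(m)=\infty$) belongs to $\mathcal C$. For $m=1$ the graphs are edgeless, so the supremum is $1=f(1)$. $\square$

**Proof of Corollary 3.** Put $f(1)=1$ and $f(n)=2^{n+1}$ for $n\ge 2$. Then $f(n)\ge 4n-1$: for $n=2$ this is $8\ge 7$, and passing from $n$ to $n+1$ adds $2^{n+1}\ge 8$ on the left and $4$ on the right. The class of Theorem 2 is hereditary, contains no induced $K_4-e,C_4,\dots,C_\ell$, and is $\chi$-bounded by $f$. For each $n\ge 2$ it contains a graph with $\omega=n$ and $\chi=2^{n+1}$. No polynomial $p$ satisfies $2^{n+1}\le p(n)$ for all $n\geq 2$. $\square$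

So everything rests on Theorem 1. From here on, $n,k,\ell$ are fixed. The letter $f$ will not be used again, and hyperedges will be called $h$.

## Triangle-free graphs, and why a disjoint union does not help

For $n=2$, properties 1 and 2 say that $G$ has no triangle and no induced $C_j$ with $4\le j\le\ell$. A shortest cycle is induced, so this says that $G$ has no cycle of length at most $\ell$ at all. Property 3 concerns only $m=1$, that is, edgeless induced subgraphs, and is trivial. So the case $n=2$ is Erdős's theorem: there are graphs of large girth and large chromatic number.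

The first new case is $n=3$. The graph has triangles, and every triangle-free induced subgraph must be $7$-colourable. A cheap way to get properties 1 and 2 is to take the disjoint union of $K_n$ and a graph $F$ with no cycle of length at most $\ell$ and $\chi(F)=k$. This has no induced diamond and no short induced cycle, and it has the right $\omega$ and $\chi$. But for $n\geq 3$, $F$ is an induced subgraph with $\omega(F)\le 2$ and $\chi(F)=k$, so property 3 fails at $m=2$ as soon as $k\ge 8$. The class generated by such graphs is not even $\chi$-bounded. The large chromatic number must be *caused* by the $n$-cliques: it should disappear when we pass to a set $X$ that meets every $n$-clique in fewer than $n$ vertices.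

## Diamond-free graphs from hypergraphs without short cycles

In a diamond-free graph every edge $ab$ lies in only one maximal clique. Indeed, if $K\ne K'$ are maximal cliques containing $ab$, take $c\in K\setminus K'$; by maximality of $K'$ some $d\in K'$ is not adjacent to $c$, and $a,b,c,d$ induce a diamond. So we may as well build $G$ by choosing the cliques, as the edges of a hypergraph in which two edges share at most one vertex.

**Definition.** A *Berge cycle of length $c\ge 2$* in a hypergraph is a set of $c$ distinct edges that can be ordered $h_1,\dots,h_c$ so that there are distinct vertices $v_j\in h_j\cap h_{j+1}$ (indices mod $c$; for $c=2$ this means $v_1\ne v_2$, both in $h_1\cap h_2$). A *bad configuration* is a Berge cycle of length $c$ with $2\le c\le\ell$.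

Two examples with $n=3$ show what bad configurations do. The edges $\{1,2,3\},\{1,2,4\}$ form a Berge $2$-cycle; replacing each edge by a triangle gives exactly a diamond. The edges $\{1,2,3\},\{3,4,5\},\{5,6,1\}$ form a Berge $3$-cycle with $v_1=3,v_2=5,v_3=1$; after replacing edges by triangles, the vertices $1,3,5$ form a new triangle, and $1,3,5,2$ induce a diamond, since $2$ is adjacent to $1$ and $3$ but not to $5$.

**Lemma 4.** Let $V$ be the disjoint union of *levels* $L_1,\dots,L_k$, and let $H'$ be a set of $n$-subsets of $V$, each with at most one vertex in each level, containing no bad configuration. Let $G$ be the graph on $V$ in which two vertices are adjacent iff they lie in a common $h\in H'$. Then: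

(a) every clique of $G$ with at least two vertices lies in a single $h\in H'$;

(b) for every $X\subseteq V$ and $m\ge 1$: $\ \omega(G[X])\le m$ if and only if $|h\cap X|\le m$ for all $h\in H'$;

(c) $G$ has no induced $K_4-e$ and no induced $C_j$, $4\le j\le\ell$;

(d) $\omega(G)\le n$, with equality if $H'\ne\emptyset$; and $\chi(G)\le k$.

*Proof.* Since there are no Berge $2$-cycles, two distinct edges of $H'$ share at most one vertex. So an edge $ab$ of $G$ lies in exactly one $h\in H'$.

*(a)* Let $abc$ be a triangle; choose $h_1\ni a,b$, $h_2\ni b,c$, $h_3\ni c,a$ in $H'$. If they are all distinct, they form a Berge $3$-cycle through $b,c,a$, and $3\le\ell$, which is impossible. If exactly two coincide, the common one contains $a,b,c$ and shares two vertices with the third, which is impossible. So all three coincide. Now let $K$ be a clique. If $|K|=2$ the claim is the definition of $G$. If $|K|\ge 3$, take $a,b\in K$ and their unique common edge $h$. For $c\in K\setminus\{a,b\}$, the triangle $abc$ lies in an edge containing $a,b$, that is, in $h$. So $K\subseteq h$.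

*(b)* Each $h\cap X$ is a clique of $G[X]$. Conversely, a clique of $G[X]$ with $m+1\ge 2$ vertices lies in some $h$ by (a), and then $|h\cap X|\ge m+1$.

*(c)* Suppose $a,b,c,d$ induce $K_4-e$ with $c\not\sim d$. The triangles $abc$ and $abd$ each lie in an edge containing $a,b$, hence in the same edge, so $c\sim d$, a contradiction. Suppose $v_1\dots v_j$ is an induced $C_j$ with $4\le j\le\ell$; choose $h_i\ni v_i,v_{i+1}$. If two of the $h_i$ coincided, that edge would contain at least three of the cycle vertices, which would form a triangle in an induced cycle of length at least $4$. So the $h_i$ are distinct and form a Berge cycle of length $j\le\ell$, a contradiction.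

*(d)* By (a), a clique has at most $n$ vertices, and each $h\in H'$ is an $n$-clique. Levels are independent sets, so $\chi(G)\le k$. $\square$

By (b), a set $X$ with $\omega(G[X])\le m$ is one that no $h\in H'$ meets in more than $m$ vertices.

## A random hypergraph on levels of prescribed sizes

We take $H'$ random. The sizes of the levels will matter, so we keep them general for the moment.

**Construction.** Let $\frac1{4\ell}\ge b_1\ge b_2\ge\dots\ge b_k>0$ be rational numbers, $d$ a positive integer such that all $db_i$ are integers, and $N=t^d$ with $t$ a large integer. Then $N_i:=N^{1-b_i}$ is an integer. Let $L_1,\dots,L_k$ be disjoint sets with $|L_i|=N_i$, let $V=\bigcup_i L_i$, and write $\mathrm{lev}(v)$ for the index of the level of $v$.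

A *potential edge* is an $n$-set $h\subset V$ with at most one vertex in each level. If $J$ is its set of levels, put
$$\pi(h)=N\prod_{i\in J}N_i^{-1}.$$
The exponent of $N$ here is $1-n+\sum_{i\in J}b_i\le 1-n+\frac n{16}<0$, so $\pi(h)\le 1$. Let $H$ contain each potential edge $h$ independently with probability $\pi(h)$. Choose a maximal family $\mathcal M$ of pairwise disjoint bad configurations contained in $H$ (disjoint as sets of edges), and let $H'$ arise from $H$ by deleting every edge that belongs to a member of $\mathcal M$. A bad configuration inside $H'$ would be disjoint from all members of $\mathcal M$ and could be added to $\mathcal M$; so $H'$ contains no bad configuration, and Lemma 4 applies. Let $G$ be the resulting graph.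

Write $B=\binom kn$. For a level set $J$, the expected number of $h\in H$ with level set $J$ is exactly $N$. More generally, for a set $T$ with at most one vertex in each level,
$$\mu(T):=\sum_{h\supseteq T}\pi(h)\ \le\ B\,N\prod_{v\in T}N_{\mathrm{lev}(v)}^{-1}, \tag{1}$$
because for each level set $J$ containing the levels of $T$ there are $\prod_{i\in J\setminus \mathrm{lev}(T)}N_i$ potential edges $h\supseteq T$ with level set $J$, and their probabilities sum to exactly $N\prod_{v\in T}N_{\mathrm{lev}(v)}^{-1}$. (If $T$ has two vertices in one level, $\mu(T)=0$.) In particular a vertex of $L_i$ lies in about $N^{b_i}$ edges: *$b_i$ is the degree exponent of level $i$*.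

We use two Chernoff bounds for a sum $Y$ of independent indicators. If $\lambda=\mathbb EY$, then $P(Y\le\lambda/2)\le e^{-\lambda/8}$. If $\Lambda\ge\mathbb EY$, then $P(Y\ge 2\Lambda)\le e^{-\Lambda/3}$.

**Lemma 5.** There is a constant $C_3=C_3(n,k,\ell)$ such that for each potential edge $h$,
$$\sum_{\mathcal K\ni h}\ \prod_{h'\in\mathcal K\setminus\{h\}}\pi(h')\ \le\ C_3N^{-3/4},\tag{2}$$
where $\mathcal K$ runs over the bad configurations containing $h$.

*Proof.* Consider configurations of length $c$ and rotate the cycle so that $h_1=h$. There are at most $n^2$ choices for $v_c,v_1\in h$. For fixed $v_1,\dots,v_c$ the sum over $h_2,\dots,h_c$ is at most $\prod_{j=2}^c\mu(\{v_{j-1},v_j\})$. By (1) this is at most $B^{c-1}N^{c-1}$ times a product of factors $N_{\mathrm{lev}(v)}^{-1}$ in which $v_1$ and $v_c$ occur once and $v_2,\dots,v_{c-1}$ twice. Since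
$$\sum_{v\in V}N_{\mathrm{lev}(v)}^{-2}=\sum_iN_i^{-1}\le kN^{-1+b_1},$$
summing over $v_2,\dots,v_{c-1}\in V$ gives at most
$$B^{c-1}N^{c-1}\,(kN^{-1+b_1})^{c-2}\,N^{-2(1-b_1)}=B^{c-1}k^{c-2}N^{-1+cb_1},$$
and $cb_1\le\ell b_1\le\frac14$. Multiply by $n^2$ and sum over $2\le c\le\ell$. $\square$

**Lemma 6.** Fix $\varepsilon>0$. With probability tending to $1$ as $N\to\infty$ the following holds.

**(Hit$_\varepsilon$)** For all $I\subseteq[k]$ with $2\le|I|\le n$ and nonempty $A_i\subseteq L_i$ $(i\in I)$ with
$$N\prod_{i\in I}\frac{|A_i|}{N_i}\ \ge\ N^{\varepsilon}\max_{i\in I}|A_i|,$$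
some $h\in H'$ meets every $A_i$, $i\in I$.

The left side is, up to a constant, the expected number of edges of $H$ meeting all $A_i$. It has to beat $\max|A_i|$ because there are about $N^{O(\max|A_i|)}$ choices of the sets.

*Proof.*

**Step 1.** *For fixed sets, many edges of $H$ meet them all.* Fix $I$ and $(A_i)$, and put $a=\max|A_i|$. Fix $J\supseteq I$ with $|J|=n$. Let $\mathcal F$ be the set of potential edges with level set $J$ that meet every $A_i$, $i\in I$. Then
$$E:=\sum_{h\in\mathcal F}\pi(h)=N\prod_{i\in I}\frac{|A_i|}{N_i}\ge N^\varepsilon a ,$$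
and $|H\cap\mathcal F|>E/2$ except with probability at most $e^{-E/8}$.

**Step 2.** *Few of these edges are deleted.* Let $Y'$ be the maximum number of pairwise disjoint bad configurations in $H$ each containing an edge of $\mathcal F$. By (2), the expected number of bad configurations in $H$ that meet $\mathcal F$ is at most $\mu':=EC_3N^{-3/4}$. For pairwise disjoint configurations the events "lies in $H$" are independent. Put $y_0=\lceil E/(4\ell)\rceil$. A union bound over unordered $y_0$-tuples of pairwise disjoint configurations gives
$$P(Y'\ge y_0)\le\frac{\mu'^{\,y_0}}{y_0!}\le\Big(\frac{e\mu'}{y_0}\Big)^{y_0}\le\big(4\ell eC_3N^{-3/4}\big)^{y_0}\le N^{-y_0/2}\le N^{-E/(8\ell)}$$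
for $N$ large. If $Y'<y_0$, then $Y'<E/(4\ell)$. Every deleted edge of $\mathcal F$ lies in a member of $\mathcal M$ that meets $\mathcal F$; there are at most $Y'$ such members, each with at most $\ell$ edges. So fewer than $E/4$ edges of $\mathcal F$ are deleted. If also $|H\cap\mathcal F|>E/2$, some edge of $\mathcal F$ survives in $H'$.

**Step 3.** *Union bound over the sets.* A nonempty subset of $L_i$ with at most $a$ elements is the image of a map $[a]\to L_i$, so there are at most $N^a$ of them. Hence for given $a$ there are at most $2^kN^{na}$ choices of $(I,(A_i))$. Since $E\ge N^\varepsilon a$, the total failure probability is at most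
$$\sum_{a\ge1}2^kN^{na}\Big(e^{-N^\varepsilon a/8}+N^{-N^\varepsilon a/(8\ell)}\Big)\longrightarrow 0 .\qquad\square$$

**Lemma 7.** If (Hit$_\varepsilon$) holds with $\varepsilon=b_k/2$ and $N$ is large, then $G$ satisfies properties 1 and 2 of Theorem 1.

*Proof.* Property 1 is Lemma 4(c). For $\omega(G)=n$ we need $H'\ne\emptyset$: apply (Hit$_\varepsilon$) with $|I|=n$, $A_i=L_i$, which is allowed because $N\ge N^{b_k/2}N^{1-b_k}$ and $\max_i N_i\le N^{1-b_k}$. By Lemma 4(d), $\chi(G)\le k$. Suppose $G$ had a proper colouring with $k-1$ colours. Each $L_i$ contains a monochromatic $A_i$ with $|A_i|\ge N_i/(k-1)$, and for two levels $i\ne j$ the colours agree. For $N$ large,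
$$N\frac{|A_i||A_j|}{N_iN_j}\ge\frac N{(k-1)^2}\ge N^{b_k/2}N^{1-b_k}\ge N^{b_k/2}\max(|A_i|,|A_j|),$$
so some $h\in H'$ meets $A_i$ and $A_j$, and $G$ has a monochromatic edge, a contradiction. $\square$

Only property 3 is left. It depends on how the exponents $b_i$ are chosen.

## Equal exponents violate property 3

The natural first choice is $b_1=\dots=b_k=b$. It fails, for a reason that tells us what to change.

**Proposition 8.** Let $n\ge 3$ and $b_1=\dots=b_k=b$. With probability tending to $1$ as $N\to\infty$, $G$ has an induced subgraph with $\omega\le 2$ and chromatic number $k$. So for $k\ge 8$ property 3 fails at $m=2$.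

*Proof.* With probability tending to $1$, (Hit$_\varepsilon$) holds with $\varepsilon=b/8$, and $|H|\le 2BN$ by Chernoff, since $\mathbb E|H|=BN$. Fix such an $H$. Choose a random $X\subseteq V$, each vertex independently with probability $p=N^{-3b/4}$, and put $X_i=X\cap L_i$. Then $\mathbb E|X_i|=pN^{1-b}=N^{1-7b/4}\to\infty$, so by Chernoff $\frac12N^{1-7b/4}\le|X_i|\le2N^{1-7b/4}$ for all $i$ with probability tending to $1$.

An edge $h$ has $|h\cap X|\ge3$ with probability at most $n^3p^3$. Remove from $X$ all vertices of $h\cap X$ for every such $h\in H$, leaving $X'$. The expected number of removed vertices is at most $n\cdot2BN\cdot n^3p^3=2Bn^4N^{1-9b/4}$, so by Markov it is at most $N^{1-2b}\le\frac14N^{1-7b/4}$ with probability tending to $1$. Choose $X$ with all these properties. Every $h\in H'\subseteq H$ meets $X'$ in at most two vertices, so $\omega(G[X'])\le2$ by Lemma 4(b); and $\frac14N^{1-7b/4}\le|X'\cap L_i|\le2N^{1-7b/4}$.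

If $G[X']$ had a proper colouring with $k-1$ colours, there would be two levels $i\ne j$ and sets $A_i\subseteq X'\cap L_i$, $A_j\subseteq X'\cap L_j$ of the same colour, each of size at least $\frac1{4k}N^{1-7b/4}$. Then
$$N\frac{|A_i||A_j|}{N_iN_j}\ge\frac{1}{16k^2}N^{1-3b/2}\ \ge\ 2N^{1-13b/8}\ \ge\ N^{b/8}\max(|A_i|,|A_j|)$$
for $N$ large, and (Hit$_\varepsilon$) gives an edge between $A_i$ and $A_j$, a contradiction. $\square$

What happened: at density $N^{-\delta}$ with $\delta$ between $b/2$ and $b$, a set is too thin for edges to meet it in three vertices, but thick enough for pairs to join everything. When all levels share the exponent $b$, all $k$ of them are in this dangerous window at once. So we spread the exponents out: if $b_i/b_j\ge R^2$ for $i<j$ with $R$ huge, then for any $\delta$ at most *one* level has its $b_i$ within a bounded factor of $\delta$.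

## Widely separated exponents

**Parameters (from now on).** Let $R\ge80n$ be a power of $2$, let $b_1\le\frac1{4\ell}$ be a power of $2$ (with negative exponent), and
$$b_i=b_1R^{-2(i-1)}\qquad(1\le i\le k).$$
So $b_1>\dots>b_k>0$ and $b_i/b_j\ge R^2$ for $i<j$. Take $d=1/b_k$, an integer; then $db_i=R^{2(k-i)}$ is an integer. "For $N$ large" always means: larger than a bound depending only on $n,k,\ell,R,b_1$, and never on the set $X$ below.

We need two more properties of the random outcome: a degree bound, and the statement that thin sets in levels of small exponent look almost like forests.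

**Lemma 9.** With probability tending to $1$ as $N\to\infty$:

**(Deg)** every $v\in L_i$ has at most $CN^{b_i}$ neighbours in $G$, where $C=2Bn$;

**(Thin)** for every nonempty $S\subseteq V$, with $|S|=N^{1-y_S}$ and $b(S)=\max\{b_i:S\cap L_i\ne\emptyset\}$: if $b(S)\le y_S/20$, then
$$\sum_{h\in H',\ |h\cap S|\ge2}(|h\cap S|-1)\ \le\ 1.2\,|S| .$$

To see what (Thin) says, compare with a hypergraph without any Berge cycle. There, consider the bipartite graph joining each $v\in S$ to each edge $h\ni v$ with $|h\cap S|\ge 2$. It is a forest, so if $p$ such edges exist it has $\sum|h\cap S|\le|S|+p-1$ edges, that is, $\sum(|h\cap S|-1)\le|S|-1$. (Thin) has $1.2|S|$ in place of $|S|-1$.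

*Proof of (Deg).* The expected number of $h\in H$ containing $v\in L_i$ is $\binom{k-1}{n-1}N^{b_i}\le BN^{b_i}$. By Chernoff with $\Lambda=BN^{b_i}$ this number is at least $2BN^{b_i}$ with probability at most $e^{-BN^{b_i}/3}\le e^{-N^{b_k}/3}$. There are at most $kN$ vertices and $kNe^{-N^{b_k}/3}\to0$. Otherwise each $v\in L_i$ has at most $2BN^{b_i}(n-1)\le CN^{b_i}$ neighbours.

*Proof of (Thin).*

**Step 1.** *Reduce to a union bound with prescribed counts.* Suppose (Thin) fails for $S$. Put $s=|S|$, $y=y_S$, $b=b(S)$, $s_i=|S\cap L_i|$. Note $y\ge20b\ge20b_k>0$. For $2\le t\le n$ let $q_t$ be the number of $h\in H'$ with $|h\cap S|=t$, and put $W=\sum_t(t-1)q_t>1.2s$. Since $H'\subseteq H$, there are, for each $t$, $q_t$ distinct edges of $H$ meeting $S$ in exactly $t$ vertices. Fix $(s_i)$ and $(q_t)$; they determine $s,y,b,W$. Given $S$, the edges for different $t$ are different, and by (1)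
$$\sum_{h:\,|h\cap S|=t}\pi(h)\le\sum_{T\subseteq S,\,|T|=t}\mu(T)\le s^tBN^{1-t(1-b)} .$$
So the probability that such an $S$ exists is at most
$$\prod_{s_i>0}\binom{N_i}{s_i}\ \cdot\ \prod_{t=2}^n\frac1{q_t!}\Big(s^tBN^{1-t(1-b)}\Big)^{q_t}.\tag{3}$$

**Step 2.** *Bound the second product: each unit of $W$ costs $N^{-0.9y}$.* Since $s=N^{1-y}$,
$$s^tN^{1-t+tb}=s\,N^{-(t-1)y+tb}\le s\,N^{-0.9(t-1)y},$$
because $tb\le2(t-1)b\le(t-1)y/10$. Also $s^{q_t}/q_t!\le e^s$ and $\sum_tq_t\le W$, $B\ge1$. So the second product is at most $B^We^{ns}N^{-0.9yW}$.

**Step 3.** *Bound the first product: each vertex of $S$ gives a factor about $N^{y}$.* It is at most $\prod_{s_i>0}(eN/s_i)^{s_i}$. By concavity of the logarithm, $\sum_{s_i>0}\frac{s_i}s\log\frac N{s_i}\le\log\sum_{s_i>0}\frac{s_i}{s}\cdot\frac{N}{s_i}\le\log\frac{kN}s$, so the first product is at most $e^s(kN/s)^s=(ek)^sN^{ys}$.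

**Step 4.** *Compare.* As $s<\frac56W$ and $\frac56-\frac9{10}=-\frac1{15}$, the quantity (3) is at most $(C_5N^{-y/15})^W$ with $C_5=e^{n+1}kB$. As $y\ge20b_k$, this is at most $(C_5N^{-4b_k/3})^W\le N^{-b_kW}$ for $N$ large. Since $s\ge1$ and $W>1.2s$ is an integer, $W\ge2$. For each $W$ there are at most $W^k(W+1)^n$ choices of $(s_i),(q_t)$, as $s_i\le s<W$ and $q_t\le W$. Finally $\sum_{W\ge2}W^k(W+1)^nN^{-b_kW}\to0$. $\square$

**From now on fix $N$ large and an outcome satisfying (Hit$_\varepsilon$) with $\varepsilon=b_k/2$, written (Hit), together with (Deg) and (Thin).** By Lemma 7, properties 1 and 2 hold. For property 3 fix $1\le m\le n-1$ and $X\subseteq V$ with $\omega(G[X])\le m$, and put $X_i=X\cap L_i$. By Lemma 4(b),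
$$|h\cap X|\le m\quad\text{for all }h\in H'. \tag{4}$$
We have to colour $G[X]$ with $4m-1$ colours.

## A set of uniform density, coloured by hand

Suppose first that all nonempty $X_i$ have the same density: for some $\delta\ge b_k$, each $X_i$ is empty or satisfies $\frac12N^{1-b_i-\delta}\le|X_i|\le N^{1-b_i-\delta}$. Then $3m$ colours suffice. Sort the nonempty levels by comparing $b_i$ with $\delta$.

*Levels with $b_i\ge(m+1)\delta$: at most $m$ of them are nonempty.* If there were a set $I$ of $m+1$ of them, let $|X_{i_0}|$ be maximum over $I$. Then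
$$N\prod_{i\in I}\frac{|X_i|}{N_i}\ge|X_{i_0}|N^{b_{i_0}}\big(\tfrac12N^{-\delta}\big)^m\ge2^{-m}N^{\delta}|X_{i_0}|\ge N^{b_k/2}|X_{i_0}|,$$
so by (Hit) some $h\in H'$ meets all these $X_i$, contradicting (4). Give each of these levels its own colour: at most $m$ colours.

*Levels with $\delta/20<b_i<(m+1)\delta$: there is at most one,* since two would have ratio less than $20(m+1)\le20n<R^2$. One colour.

*Levels with $b_i\le\delta/20$.* Let $Z$ be the union of their $X_i$; then $|Z|\le kN^{1-\delta-b_k}\le N^{1-\delta}$. Every nonempty $S\subseteq Z$ has $y_S\ge\delta$ and $b(S)\le\delta/20\le y_S/20$, so by (Thin) $\sum_{|h\cap S|\ge2}|h\cap S|\le2\cdot1.2|S|<3|S|$, and some vertex of $S$ lies in at most two edges $h$ with $|h\cap S|\ge2$. Order $Z$ by repeatedly removing such a vertex (the first removed is last in the order). Each vertex is then joined to earlier ones through at most two edges, each containing at most $m-1$ other vertices of $X$. Greedy colouring needs $2(m-1)+1=2m-1$ colours.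

The total is $m+1+(2m-1)=3m$. The trichotomy heavy / comparable / light relative to the scale $\delta$ is the right one. It stops working when the levels of $X$ have different densities: then there is no single $\delta$, and whether a level is heavy depends on which vertex looks at it. Also, density is not the real issue for a single vertex, since an exceptional vertex may have neighbours in places where a typical vertex has none. The remedy is to give *each vertex* its own scale $\tau(v)$, and to move exceptional vertices to a larger scale. The work lies in showing that this does not set off an uncontrolled avalanche.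

## Giving each vertex its own scale

Let $T=\{2^ab_k:a=0,1,2,\dots\}$; its elements are called *times*. All $b_i$ lie in $T$, because $b_i=b_kR^{2(k-i)}$ and $R$ is a power of $2$. For $y\in T$ call level $i$ *heavy at $y$* if $b_i\ge Ry$, and let
$$D(y)=\{i:\ b_i\ge Ry,\ |X_i|>N^{1-b_i-4y}\}$$
be the set of heavy levels that are still dense at scale $y$.

**Claim 1.** $|D(y)|\le m$ for all $y\in T$.

*Proof.* Otherwise take $I\subseteq D(y)$ with $|I|=m+1\le n$ and $i_0\in I$ with $|X_{i_0}|$ maximum over $I$. Since $|X_i|/N_i>N^{-4y}$ for $i\in I$,
$$N\prod_{i\in I}\frac{|X_i|}{N_i}\ge|X_{i_0}|N^{b_{i_0}}N^{-4my}\ge|X_{i_0}|N^{(R-4m)y}\ge N^{b_k}|X_{i_0}| ,$$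
as $R-4m\ge1$ and $y\ge b_k$. By (Hit) some $h\in H'$ meets all $X_i$, $i\in I$, so $|h\cap X|\ge m+1$, contradicting (4). $\square$

**Definition.** Consider functions $\tau:X\to T$ with $\tau(v)\ge b_{\mathrm{lev}(v)}$ for all $v$, and put
$$A_i(t)=\{v\in X_i:\tau(v)\ge t\}.$$
Let $x\in X$, $r=\mathrm{lev}(x)$, $y=\tau(x)$. Call $x$ *bad* (for $\tau$) if at least one of these holds:

- (H1) $x$ has a neighbour in $X_i$ for some $i$ heavy at $y$ with $i\notin D(y)$;
- (H2) $x$ has a neighbour in $A_i(2b_i)$ for some $i$ heavy at $y$;
- (M) $b_r\le y/R$, and $x$ has a neighbour in $A_i(Rb_i)$ for some $i$ with $8y/R<b_i<Ry$;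
- (S) $b_r\le y/R$, and at least two edges $h\in H'$ with $x\in h$ contain a vertex $v\ne x$, $v\in X$, with $b_{\mathrm{lev}(v)}\le8y/R$ and $\tau(v)\ge2y$.

If $x$ is not bad, the rules tell us about its neighbours $v$ with $\tau(v)\ge y$: in a heavy level, $v$ must be in one of the at most $m$ levels of $D(y)$ (H1) and must still have its starting time (H2); the comparable levels are controlled by (M); and the light neighbours of strictly later time come through a single edge (S). This is what the colouring will use.

**The process.** Start with $\tau(v)=b_{\mathrm{lev}(v)}$ for all $v\in X$. As long as there is a bad vertex, choose one and double its $\tau$-value ("raise" it). A vertex is raised *by* (H1), (H2) or (M) if that condition holds for it at the moment of raising, and *by (S)* only if none of (H1), (H2), (M) does.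

**Claim 2.** Throughout the process, for all $i$ and all $y\in T$ with $y\ge b_i$,
$$|A_i(2y)|\le N^{1-5y/2}. \tag{5}$$

*Proof.* At the start all these sets are empty, as $\tau=b_i<2y$ on $X_i$. Suppose (5) holds for the current $\tau$, and a vertex $x_0$ is now raised from $y$ to $2y$, giving $\tau^+$. Write $A_i^+$ for the sets of $\tau^+$. Among the sets in (5) only $A_i(2y)$ with $i=\mathrm{lev}(x_0)$ changes, and $y\ge b_i$. So we must bound $|A_i^+(2y)|$ for this $i$ and this $y$.

**Step 1.** *Reduce past raisings to the present $\tau$.* A vertex of $X$ in a level $j$ with $b_j\le y$ and with $\tau^+\ge2y$ started at $b_j\le y$ and was doubled step by step. So it was raised from $y$ to $2y$ at exactly one moment (possibly now), and at that moment the time function was pointwise at most $\tau$. Conditions (H1), (H2), (M), for a vertex at time $y$, are monotone in the sets $A_j(\cdot)$ ((H1) does not involve them). So if one of them held at that moment, the same condition holds with the sets $A_j(\cdot)$ of the present $\tau$.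

**Step 2.** *Few vertices are ever raised from $y$ by (H1), (H2) or (M).* By (Deg), a set $A\subseteq L_j$ has at most $|A|CN^{b_j}$ neighbours. Using (5) for $\tau$, for each $j$:

- (H1), $j\notin D(y)$ heavy: $|X_j|\le N^{1-b_j-4y}$, so at most $CN^{1-4y}$ such vertices.
- (H2), $j$ heavy: $|A_j(2b_j)|\le N^{1-5b_j/2}$, so at most $CN^{1-3b_j/2}\le CN^{1-3Ry/2}\le CN^{1-4y}$.
- (M), $8y/R<b_j<Ry$: as $\frac R2b_j\in T$ and $\frac R2b_j\ge b_j$, we have $|A_j(Rb_j)|=|A_j(2\cdot\frac R2b_j)|\le N^{1-5Rb_j/4}$, so at most $CN^{1-(5R/4-1)b_j}\le CN^{1-Rb_j}\le CN^{1-8y}\leq CN^{1-4y}$.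

Hence at most $3kCN^{1-4y}$ vertices altogether, over all levels, were raised from $y$ by (H1), (H2) or (M). (The last bullet shows why (M) has $8y/R$ and not $y/R$: with $b_j>y/R$ only, the bound would be about $N^{1-5y/4}$, which is too weak.)

**Step 3.** *The case $b_i>y/R$.* Vertices of level $i$ at time $y$ can only be raised by (H1) or (H2), since (M) and (S) require $b_r\le y/R$. By Steps 1 and 2, $|A_i^+(2y)|\le3kCN^{1-4y}\le N^{1-5y/2}$ for $N$ large; recall $y\ge b_k$.

**Step 4.** *The case $b_i\le y/R$: rule (S) enlarges the set by at most a factor $2.5$.* Let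
$$\mathcal P=\{v\in X:\ b_{\mathrm{lev}(v)}\le8y/R,\ \tau^+(v)\ge2y\}.$$
It contains $A_i^+(2y)$. Since $8y/R<y$, every vertex of $\mathcal P$ was raised from $y$ to $2y$ at some moment. Let $P^0\subseteq\mathcal P$ be those raised from $y$ by (H1), (H2) or (M); this includes all vertices of $\mathcal P$ in levels $j$ with $y/R<b_j\le8y/R$. By Step 2, $|P^0|\le3kCN^{1-4y}$. Let $x_1,x_2,\dots$ be the other vertices of $\mathcal P$, all raised from $y$ by (S), in the order in which this happened, and put $S_j=P^0\cup\{x_1,\dots,x_j\}$.

When $x_j$ was raised, at least two edges of $H'$ through $x_j$ contained another vertex $v\in X$ with $b_{\mathrm{lev}(v)}\le8y/R$ and time at least $2y$. Such a $v$ belongs to $\mathcal P$ and was raised from $y$ before $x_j$, so $v\in S_{j-1}$. In particular $P^0\ne\emptyset$ if $x_1$ exists. Each such edge $h$ has $|h\cap S_{j-1}|\ge1$ and $x_j\in h\setminus S_{j-1}$, so passing from $S_{j-1}$ to $S_j$ raises $\max(|h\cap S|-1,0)$ by $1$. The other terms do not decrease. Hence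
$$\sum_{h\in H'}\max(|h\cap S_j|-1,0)\ge2j .$$

Suppose $x_j$ exists for $j=\lfloor1.5|P^0|\rfloor+1$. Then $|S_j|\le2.5|P^0|+1\le3.5|P^0|\le N^{1-2y}$ for $N$ large, so $y_{S_j}\ge2y$; and $b(S_j)\le8y/R\le2y/20$ since $R\ge80$. So (Thin) applies and gives $2j\le1.2(|P^0|+j)$, that is, $j\le1.5|P^0|$, a contradiction. Therefore at most $1.5|P^0|$ vertices $x_j$ exist, and
$$|A_i^+(2y)|\le|\mathcal P|\le2.5|P^0|\le7.5kCN^{1-4y}\le N^{1-5y/2}$$
for $N$ large. $\square$

Everything in this step comes from $2>1.2$: a vertex raised by (S) adds $2$ to a sum that (Thin) limits to $1.2$ per vertex.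

**The process stops.** By (5), $A_i(2y)=\emptyset$ whenever $y\in T$, $y\ge b_i$ and $y>2/5$. So $\tau$ stays bounded, and as each raising doubles a value on the finite set $X$, the process terminates. Let $\tau$ be the final function: **it has no bad vertices and satisfies (5).**

## The colouring with $4m-1$ colours

Call $v\in X$ *low* if $b_{\mathrm{lev}(v)}\le\tau(v)/R$, and *mid* otherwise. For mid $v$ we have $\tau(v)/R<b_{\mathrm{lev}(v)}\le\tau(v)$. A vertex with $\tau(v)=b_{\mathrm{lev}(v)}$ is mid. Mid and low vertices use disjoint palettes.

**Step 1.** *Colour the mid vertices with $m+1$ colours so that the colour avoids the heavy dense levels.* Define $\kappa:[k]\to[m+1]$ greedily for $i=1,2,\dots,k$ with $\kappa(i)\notin\kappa(D(b_i))$. This is possible because $D(b_i)\subseteq\{1,\dots,i-1\}$ (its members have $b_j\ge Rb_i$) and $|D(b_i)|\le m$ by Claim 1. A mid vertex $v$ gets the colour $(\mathrm{mid},\gamma(v))$, where $\gamma(v)=\kappa(\mathrm{lev}(v))$ if $\tau(v)=b_{\mathrm{lev}(v)}$, and otherwise $\gamma(v)$ is any element of $[m+1]\setminus\kappa(D(\tau(v)))$. In both cases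
$$\gamma(v)\notin\kappa(D(\tau(v))).\tag{6}$$

**Step 2.** *Order the low vertices of a fixed time so that each sees earlier ones through at most two edges.* For $y\in T$ let $S^y$ be the set of low $v$ with $\tau(v)=y$. If $S^y$ meets level $i$, then $b_i\le y/R$, so $y/2\in T$ and $y/2\ge b_i$, and (5) gives $|S^y\cap L_i|\le|A_i(2\cdot\frac y2)|\le N^{1-5y/4}$. So every nonempty $S\subseteq S^y$ has $|S|\le kN^{1-5y/4}\le N^{1-y}$ for $N$ large. Thus $y_S\ge y$ and $b(S)\le y/R\le y_S/20$, and (Thin) gives
$$\sum_{|h\cap S|\ge2}|h\cap S|\le2\sum_{|h\cap S|\ge2}(|h\cap S|-1)\le2.4|S|<3|S| .$$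
So some vertex of $S$ lies in at most two edges $h\in H'$ with $|h\cap S|\ge2$. Removing such vertices one by one, the last vertex of the order first, we order $S^y$ so that each $x\in S^y$ lies in at most two edges of $H'$ that contain an earlier vertex of $S^y$.

**Step 3.** *Colour the low vertices with $3m-2$ colours.* Treat the sets $S^y$ in order of decreasing $y$, each in its ordering. Low vertices get colours $(\mathrm{low},\rho)$ with $\rho\in[3m-2]$. When $x\in S^y$ is coloured, $\rho(x)$ must differ from $\rho(v)$ for

- (A) the earlier vertices $v$ of $S^y$ adjacent to $x$: these lie in at most two edges through $x$, each containing at most $m-1$ other vertices of $X$ by (4);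
- (B) the low neighbours $v$ of $x$ with $\tau(v)>y$ and $b_{\mathrm{lev}(v)}\le8y/R$: here $\tau(v)\ge2y$. As $x$ is low and not bad by (S), these lie in at most one edge through $x$, so there are at most $m-1$ of them.

At most $3(m-1)$ values are forbidden, so $3m-2$ suffice.

**Step 4.** *Check that the colouring is proper.* Let $xv$ be an edge of $G[X]$ with $y:=\tau(x)\le\tau(v)$, and let $r=\mathrm{lev}(x)$, $i=\mathrm{lev}(v)$, so $i\ne r$.

*Case 1: $i$ is heavy at $y$.* As $x$ is not bad by (H1), $i\in D(y)$. As $x$ is not bad by (H2), $\tau(v)<2b_i$, hence $\tau(v)=b_i$, and $v$ has colour $(\mathrm{mid},\kappa(i))$. If $x$ is low, the colours differ. If $x$ is mid, then $\gamma(x)\notin\kappa(D(y))$ by (6), while $\kappa(i)\in\kappa(D(y))$.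

*Case 2: $b_i<Ry$ and $x$ is mid.* Then $b_r\in(y/R,y]$. If $b_i>y/R$, then $b_i$ and $b_r$ are two different members of the sequence $(b_j)$ in the interval $(y/R,Ry)$, so the larger divided by the smaller is less than $R^2$, contradicting the separation of the exponents. So $b_i\le y/R\le\tau(v)/R$, $v$ is low, and the colours differ.

*Case 3: $b_i<Ry$ and $x$ is low.* If $v$ is mid, the colours differ. Let $v$ be low, so $\tau(v)\ge Rb_i$ and $v\in A_i(Rb_i)$. As $x$ is low and not bad by (M), $b_i\le8y/R$. If $\tau(v)>y$, then $\rho(x)\ne\rho(v)$ by (B). If $\tau(v)=y$, then $x,v\in S^y$, and $\rho(x)\ne\rho(v)$ by (A) applied to the later of the two.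

**Step 5.** *Count.* The number of colours is at most $(m+1)+(3m-2)=4m-1$. This proves property 3, and with Lemma 7 it completes the proof of Theorem 1. $\blacksquare$
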